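\title{Flatness of parabolic exhaustions that are strictly plurisubharmonic at their zeros}

\begin{abstract}
A smooth exhaustion $\tau\ge 0$ of an $n$-dimensional complex manifold is parabolic if $\log\tau$ is plurisubharmonic and solves the homogeneous complex Monge--Amp\`ere equation off the zeros of $\tau$. We prove that if $\tau$ is strictly plurisubharmonic at its zeros, then the K\"ahler metric $i\partial\bar\partial\tau$ is flat wherever it is nondegenerate. On a Stein manifold a known equivalence then shows that $\tau$ is real-analytic and is locally the squared norm of a holomorphic map to $\mathbb C^n$. The proof has three parts: the metric is flat near the zeros; flatness propagates along the gradient curves of $\tau$; and, by a recurrence argument for a volume-preserving flow, almost every gradient curve comes from the zeros. We also classify these exhaustions on simply connected Stein manifolds, and show by examples that strictness at the zeros and simple connectivity cannot be dropped.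
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a complex manifold of dimension $n\ge1$ and let $R\in(0,+\infty]$. A smooth (that is, $C^\infty$) function $\tau\colon X\to[0,R)$ is an \emph{exhaustion} if $\{\tau\le c\}$ is compact for every $c<R$. Put
\[
X'=X\setminus\tau^{-1}(0),\qquad \rho=\log\tau\ \text{ on }X'.
\]
The exhaustion $\tau$ is \emph{parabolic} if $\rho$ is plurisubharmonic and satisfies the Monge--Amp\`ere equation $(\partial\bar\partial\rho)^n=0$ on $X'$. In local coordinates this says that the Hermitian matrix $(\partial^2\rho/\partial z_i\partial\bar z_j)$ is positive semidefinite and singular. For $n=1$ it says that $\rho$ is harmonic.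

The basic example is $|w|^2$ on the ball $\mathbb B=\{w\in\mathbb C^n:|w|^2<R\}$. The function $\log|w|^2$ is plurisubharmonic, and $\log|\lambda w|^2=\log|\lambda|^2+\log|w|^2$ is harmonic in $\lambda\in\mathbb C\setminus\{0\}$. So $w$ is a null vector of the semidefinite Levi form of $\log|w|^2$ at $w$, and the form is singular. Both conditions survive pullback by a holomorphic map between $n$-dimensional manifolds. Hence $\tau=|f|^2$ is a parabolic exhaustion whenever $f$ is a proper holomorphic map of $X$ onto $\mathbb B$. The question behind this paper is how far every parabolic exhaustion is of this kind.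

To make it precise, attach the following objects to $\tau$. The \emph{degeneracy locus} is the closed set $D=\{(\partial\bar\partial\tau)^n=0\}$. On $X\setminus D$ the Levi form $i\partial\bar\partial\tau$ is positive definite, and the K\"ahler metric that it defines is the \emph{$\tau$-metric}. The set $E=\{(\partial\bar\partial\rho)^{n-1}=0\}\subset X'$ is contained in $D$. On $X'\setminus E$ the Levi form of $\rho$ has rank $n-1$, and there is a smooth foliation $\mathcal F$ by Riemann surfaces, the \emph{Monge--Amp\`ere foliation}, such that $\rho$ is harmonic along every leaf. When $\tau=|f|^2$, the set $D$ is the critical set of $f$, the $\tau$-metric is the pullback of the Euclidean metric, the leaves in $X'\setminus D$ map into complex lines through the origin, and $\tau$ is strictly plurisubharmonic at its zeros exactly when $df$ is invertible along $f^{-1}(0)$.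

The problem treated here is posed in \cite{PE}. It starts from the following known equivalence, which we use without proof.

\begin{theorem}\label{thm:equiv}
Let $\tau$ be a parabolic exhaustion of a Stein manifold $X$ of dimension $n$ such that $\tau$ is strictly plurisubharmonic at its zeros. Then the following conditions are equivalent.
\begin{enumerate}
\item[(i)] The $\tau$-metric on $X\setminus D$ is flat.
\item[(ii)] $\tau$ is real-analytic.
\item[(iii)] $\rho$ is unbounded below on every leaf of $\mathcal F$.
\item[(iv)] Locally, $\tau=|f|^2$, where $f$ is a holomorphic map into $\mathbb C^n$.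
\item[(v)] $\mathcal F$ extends to a singular holomorphic foliation of $X'$.
\item[(vi)] There is a holomorphic section $s$ of a flat hermitian vector bundle of rank $n$ over $X$ such that $\tau=\|s\|^2$.
\end{enumerate}
\end{theorem}

The problem is to decide whether these conditions always hold. They do.

\begin{theorem}\label{thm:main}
Let $\tau$ be a parabolic exhaustion of a complex manifold $X$, strictly plurisubharmonic at its zeros. Then the $\tau$-metric on $X\setminus D$ is flat. Hence, if $X$ is Stein, conditions \textup{(i)--(vi)} of Theorem~\ref{thm:equiv} hold.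
\end{theorem}

The simplest cases suggest this answer: the metric is flat when $\tau=|f|^2$, and it is flat for every $\tau$ when $n=1$ (Proposition~\ref{prop:strict}). There are also reasons for doubt. For $n\ge2$ the Monge--Amp\`ere equation has local solutions whose metric is curved (Example~\ref{ex:tube}), so flatness must come from the zeros and from properness. Since $\tau$ is only $C^\infty$, information near a zero does not spread over $X$ by analytic continuation. And we are told nothing about the size or shape of the closed set $D$, which could in principle cut a part of $X\setminus D$ off from the zeros.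

The proof answers these objections in turn. Off $D$ there is a distinguished vector field $Z$, the complex gradient of $\tau$, tangent to the leaves, and a tensor that measures the failure of $Z$ to be holomorphic. This tensor, multiplied by $\tau$, is holomorphic \emph{along each leaf}, which replaces analytic continuation (Sections~\ref{sec:Z} and~\ref{sec:ident}). Near a strict zero the tensor and the curvature vanish (Proposition~\ref{prop:local}). Finally, the closed form $d^c\rho\wedge(dd^c\rho)^{n-1}$ defines a volume-preserving flow that moves up the gradient curves and fixes the points of $D\cap X'$, and a recurrence argument shows that almost every point of $X\setminus D$ flows backward to the zeros without meeting $D$ (Theorem~\ref{thm:descent}). This last statement, and the resulting fact that flatness on $X\setminus D$ is decided near $\tau^{-1}(0)$ (Theorem~\ref{thm:prop}), hold for every parabolic exhaustion of every complex manifold. Section~\ref{sec:more} contains consequences and examples: zeros exist on a Stein manifold, strictness cannot be dropped when $n\ge2$, on a simply connected Stein manifold $\tau=|f|^2$ for a branched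 covering $f$ of the ball, and without simple connectivity the bundle in (vi) is really needed.

\medskip\noindent\textbf{Conventions.} We write $d^c=i(\bar\partial-\partial)$, so that $dd^c=2i\partial\bar\partial$. In holomorphic coordinates, $\partial_i=\partial/\partial z_i$ and $\partial_{\bar j}=\partial/\partial\bar z_j$; subscripts on a function denote partial derivatives, as in $\tau_{i\bar j}=\partial_i\partial_{\bar j}\tau$; repeated indices are summed. The complex structure on real tangent vectors is $J$. ``Almost every'' refers to Lebesgue measure in charts. A \emph{flat hermitian vector bundle} is a holomorphic vector bundle with a hermitian metric that admits local holomorphic unitary frames with locally constant transition matrices; these are the parallel unitary frames.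

\section{The complex gradient, and the proof in two examples}\label{sec:Z}

This section and the next are local. They use only that $\tau\ge0$ is smooth and that $\rho=\log\tau$ is a plurisubharmonic solution of the Monge--Amp\`ere equation on $X'$.

Differentiating $\tau=e^\rho$ twice gives, on $X'$,
\begin{equation}\label{eq:levi}
\tau_{i\bar j}=\tau\,(\rho_{i\bar j}+\rho_i\rho_{\bar j}),\qquad\text{that is,}\qquad dd^c\tau=\tau\,(dd^c\rho+d\rho\wedge d^c\rho),
\end{equation}
where $d\rho\wedge d^c\rho=2i\,\partial\rho\wedge\bar\partial\rho$. So $(\tau_{i\bar j})\ge0$ on $X'$, and the same holds at a zero, where $\tau$ has a minimum. Therefore $(\tau_{i\bar j})$ is positive definite exactly on $X\setminus D$. Taking the $n$-th power of \eqref{eq:levi} and using $(dd^c\rho)^n=0$ and $(d\rho\wedge d^c\rho)^2=0$, we obtain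
\begin{equation}\label{eq:vol}
(dd^c\tau)^n=n\,\tau^n\,d\rho\wedge d^c\rho\wedge(dd^c\rho)^{n-1}\quad\text{on }X'.
\end{equation}
In particular $E\subset D$. We also note that \emph{$X'\setminus D$ is dense in $X\setminus D$}: a point near which $\tau$ vanishes identically lies in $D$.

On $X\setminus D$ put $g_{i\bar j}=\tau_{i\bar j}$, and let $g^{i\bar j}$ be the inverse matrix, $g^{i\bar j}g_{k\bar j}=\delta^i_k$. The \emph{complex gradient} of $\tau$ is the vector field of type $(1,0)$
\[
Z=Z^i\partial_i,\qquad Z^i=g^{i\bar j}\tau_{\bar j},\qquad\text{characterized by }\ g_{i\bar j}Z^i=\tau_{\bar j}.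
\]
Its real form is $W=Z+\bar Z$, and $JW=i(Z-\bar Z)$. For the Riemannian metric $\operatorname{Re}(g_{i\bar j}u^i\overline{v^j})$ the inner product of $W$ with a real vector $v$ is $\operatorname{Re}(\tau_{\bar j}\overline{v^j})=\frac12\,d\tau(v)$. So $W$ is half the gradient of $\tau$, and we call its integral curves \emph{gradient curves}.

\begin{lemma}\label{lem:Z}
On $X'\setminus D$ the field $Z$ spans the kernel $\{v:\rho_{i\bar j}v^i=0\}$ of the Levi form of $\rho$, and $Z\rho=1$. On $X\setminus D$ we have $Z\tau=\bar Z\tau=\tau$, hence $W\tau=2\tau$ and $(JW)\tau=0$.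
\end{lemma}

\begin{proof}
At a point of $X'\setminus D$ the kernel is nonzero by the Monge--Amp\`ere equation. Let $v\ne0$ lie in it. By \eqref{eq:levi}, $g_{i\bar j}v^i=(v\rho)\,\tau\rho_{\bar j}=(v\rho)\,\tau_{\bar j}$. Since $g$ is nondegenerate, $v\rho\ne0$ and $v=(v\rho)Z$. So $Z$ spans the kernel, and $Z\rho=1$. Thus $Z\tau=\tau$ on $X'\setminus D$. At a zero, $d\tau=0$ and both sides vanish. Conjugation gives $\bar Z\tau=\tau$.
\end{proof}

If $\rho$ is harmonic along a complex curve, then the tangent vector of the curve is a null vector of the semidefinite Levi form of $\rho$ and so lies in its kernel. Hence $Z$ is tangent to the leaves of $\mathcal F$, and the gradient curves lie in leaves.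

\begin{example}[the model]\label{ex:model}
Let $\tau=|f|^2$ with $f$ holomorphic into $\mathbb C^n$. Off $D$ we may use $w=f$ as coordinates. Then $g_{i\bar j}=\delta_{ij}$ and $Z=w_i\,\partial/\partial w_i$; the flow of $W$ is $w\mapsto e^aw$ and that of $JW$ is $w\mapsto e^{ib}w$.
\end{example}

In the model $Z$ is holomorphic. In general the functions $\partial_{\bar l}Z^i$ are the components of the tensor $\bar\partial Z$. We raise the barred index and set
\begin{equation}\label{eq:B}
B^{ij}=g^{j\bar l}\,\partial_{\bar l}Z^i .
\end{equation}
Then $B\equiv0$ on an open set if and only if $Z$ is holomorphic there. The index is raised so that $B$ is a section of the \emph{holomorphic} bundle $T^{1,0}X\otimes T^{1,0}X$ and it makes sense to ask whether it is holomorphic along a leaf. The next example shows that $B$ need not vanish, and shows what survives.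

\begin{example}[a curved local solution]\label{ex:tube}
Let $n\ge2$, write $z=x+iy$, and let $\tau=e^{|y|}$, $\rho=|y|$ on $\mathbb C^n\setminus\mathbb R^n$. Let $u=y/|y|$ and let $P=I-uu^{T}$ be the projection orthogonal to $u$, so that $\partial u_j/\partial y_l=P_{jl}/|y|$. Then $\rho_j=-\frac i2u_j$ and $(\rho_{j\bar k})=P/(4|y|)$, which is semidefinite with kernel $\mathbb Cu$. By \eqref{eq:levi},
\[
g=\frac\tau4\Bigl(\frac P{|y|}+uu^T\Bigr),\qquad g^{-1}=\frac4\tau\bigl(|y|P+uu^T\bigr),
\]
so $D=\emptyset$. Lemma~\ref{lem:Z} gives $Z^j=2iu_j$. Hence $\partial_{\bar l}Z^j=\frac i2\cdot2i\,P_{jl}/|y|=-P_{jl}/|y|$ and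
\[
\tau B=-4P\neq0 .
\]
So $Z$ is nowhere holomorphic, and the metric is not flat on any open set by Lemma~\ref{lem:flat} below. The leaves are the half-planes $\{x+\zeta u:\operatorname{Im}\zeta>0\}$ with $x\in\mathbb R^n$ and $|u|=1$, and $\tau B$ is constant, in particular holomorphic, on each of them. The gradient curves solve $\dot y=2u$, $\dot x=0$. Followed backward they reach $\mathbb R^n$ in time $|y|/2$, with $\tau\to1$.
\end{example}

In general $\tau B$ is holomorphic along leaves, so it vanishes along a whole gradient curve once it vanishes near one point of it. Example~\ref{ex:tube} is curved because its gradient curves do not come from a region where $B=0$. For an exhaustion, a backward gradient curve stays in a compact set $\{\tau\le c\}$, and the only way for it to end in finite time is to approach $D$. This does happen.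

\begin{example}[a gradient curve that runs into $D$]\label{ex:poly}
Let $X=\mathbb C$, $f(z)=z^2-1$, $\tau=|f|^2$. The zeros are $\pm1$, $g=|f'|^2$, $D=\{0\}$, and $Z=(f/f')\,\partial_z$ has a pole at $0$. Since $Wf=f$, the backward gradient curve from $z$ lifts the segment from $f(z)$ to $0$. It exists for all negative times and tends to $\pm1$ unless the segment contains the critical value $-1$, that is, unless $z$ is purely imaginary. In that case the curve hits $0$ at time $-\log|f(z)|$. The exceptional set is a line, of measure zero.

Here is a reason for measure zero that does not use the formula for $\tau$. Let $V$ be the Euclidean gradient of $\rho$. Then $V=2\rho_{\bar z}\,\partial_z+2\rho_z\,\partial_{\bar z}=\lambda W$ with $\lambda=2|f'/f|^2$, so $V$ has the same trajectories as $W$ off $D$. But $V$ is smooth across $D$ and vanishes there, and its flow preserves area because $\operatorname{div}V=\Delta\rho=0$. On the imaginary axis $V$ is $\dot y=4y/(1+y^2)$: the exceptional curves now take infinite time to reach $0$, and are trapped forever in a compact set $\{\varepsilon\le\tau\le c\}$. The backward flow maps the set of trapped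 points into itself, preserves its area, and strictly lowers $\rho$. The integral of $\rho$ over the trapped set can then be neither changed nor left unchanged, unless the set is null.

In terms of forms, $V$ is defined by $\iota_V(dx\wedge dy)=\rho_x\,dy-\rho_y\,dx=d^c\rho$, and it preserves area because $d^c\rho$ is closed. In dimension $n$ the closed form $d^c\rho\wedge(dd^c\rho)^{n-1}$ plays this role (Section~\ref{sec:descent}).
\end{example}

\section{Identities along the leaves}\label{sec:ident}

We recall the local calculus of the K\"ahler metric $g_{i\bar j}=\tau_{i\bar j}$ on $X\setminus D$. The Christoffel symbols $\Gamma^m_{jk}=g^{m\bar q}\partial_jg_{k\bar q}=g^{m\bar q}\tau_{jk\bar q}$ are symmetric in $j,k$. The Levi-Civita connection, which here equals the Chern connection, acts as follows. The operator $\nabla_j$ is $\partial_j$ corrected by one term for each unbarred index, as in $\nabla_jv^i=\partial_jv^i+\Gamma^i_{jm}v^m$ and $\nabla_j\alpha_k=\partial_j\alpha_k-\Gamma^m_{jk}\alpha_m$, with no correction for barred indices. The operator $\nabla_{\bar j}$ is the conjugate: it is $\partial_{\bar j}$ corrected by $\overline\Gamma$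 for each barred index, with no correction for unbarred ones. The connection satisfies the Leibniz rule, commutes with contraction, and $\nabla g=0$. We denote the curvature tensor by
\[
\Theta_{j\bar lk\bar m}=-g_{p\bar m}\,\partial_{\bar l}\Gamma^p_{jk},
\]
and the metric is flat when $\Theta=0$. The function $|\Theta|^2=g^{j\bar a}g^{b\bar l}g^{k\bar c}g^{d\bar m}\,\Theta_{j\bar lk\bar m}\overline{\Theta_{a\bar bc\bar d}}$ is natural under biholomorphisms, and it is multiplied by $t^{-2}$ when $g$ is replaced by $tg$ for a constant $t>0$, since $\Theta$ is then multiplied by $t$ and $g^{-1}$ by $t^{-1}$.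

The covariant Hessian of $\tau$ has $(1,1)$-part $g$. Its $(2,0)$-part is the symmetric tensor
\[
S_{jk}=\nabla_j\tau_k=\tau_{jk}-\Gamma^m_{jk}\tau_m ,
\]
which vanishes in the model. It links $B$ with the curvature.

\begin{lemma}\label{lem:ident}
The following identities hold on $X\setminus D$.
\begin{enumerate}
\item[(a)] $\nabla_kZ^i=\delta^i_k$ and $\nabla_{\bar k}Z^i=\partial_{\bar k}Z^i=g^{i\bar j}\overline{S_{kj}}$. Thus $B^{ij}=g^{i\bar k}g^{j\bar l}\overline{S_{kl}}$, and $B$ and $S$ have the same zeros.
\item[(b)] $S_{ki}Z^i=0$, $\ \bar Z(Z^i)=0$, and $[W,JW]=0$.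
\item[(c)] $\bar Z(B^{ij})=-B^{ij}$ and $\bar Z(\tau B^{ij})=0$ in every holomorphic chart.
\item[(d)] $g^{k\bar l}\,\Theta_{k\bar li\bar m}Z^i\overline{Z^m}=-|S|^2$, where $|S|^2=g^{k\bar l}g^{i\bar j}S_{ki}\overline{S_{lj}}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\nabla g=0$, we have $\nabla Z^i=g^{i\bar j}\nabla\tau_{\bar j}$, with $\nabla_k\tau_{\bar j}=\tau_{k\bar j}=g_{k\bar j}$ and $\nabla_{\bar k}\tau_{\bar j}=\overline{S_{kj}}$. The formula for $B$ follows from \eqref{eq:B} and the symmetry of $S$.

(b) This is where the Monge--Amp\`ere equation enters, through $\tau=\tau_iZ^i$ (Lemma~\ref{lem:Z}). Applying $\nabla_k$ gives $\tau_k=S_{ki}Z^i+\tau_i\delta^i_k$, so $S_{ki}Z^i=0$. By (a) and symmetry, $\bar Z(Z^i)=\overline{Z^k}\partial_{\bar k}Z^i=g^{i\bar j}\,\overline{S_{jk}Z^k}=0$. Therefore $[Z,\bar Z]=Z(\overline{Z^i})\,\partial_{\bar i}-\bar Z(Z^i)\,\partial_i=0$, and $[W,JW]=-2i[Z,\bar Z]=0$.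

(c) Let $A^i_{\bar k}=\partial_{\bar k}Z^i$. By (b), $A^i_{\bar k}\overline{Z^k}=0$. Apply $\nabla_{\bar l}$ and use $\nabla_{\bar l}\overline{Z^k}=\delta^k_l$, the conjugate of (a):
\[
(\nabla_{\bar l}A^i_{\bar k})\,\overline{Z^k}+A^i_{\bar l}=0 .
\]
The tensor $\nabla_{\bar l}A^i_{\bar k}=\partial_{\bar l}\partial_{\bar k}Z^i-\overline{\Gamma^m_{lk}}\,\partial_{\bar m}Z^i$ is symmetric in $k,l$, so $\overline{Z^k}\,\nabla_{\bar k}A^i_{\bar l}=-A^i_{\bar l}$. Multiplying by the parallel tensor $g^{j\bar l}$ gives $\overline{Z^k}\,\nabla_{\bar k}B^{ij}=-B^{ij}$. As $B$ has only unbarred indices, $\nabla_{\bar k}B^{ij}=\partial_{\bar k}B^{ij}$. This is the first identity, and the second follows from $\bar Z\tau=\tau$.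

(d) Since $\Gamma^m_{jk}g_{m\bar l}=\tau_{jk\bar l}$,
\[
\nabla_{\bar l}S_{jk}=\partial_{\bar l}S_{jk}=\tau_{jk\bar l}-\Gamma^m_{jk}g_{m\bar l}-(\partial_{\bar l}\Gamma^p_{jk})\,\tau_p=\Theta_{j\bar lk\bar m}\,g^{p\bar m}\tau_p=\Theta_{j\bar lk\bar m}\overline{Z^m}.
\]
Applying $\nabla_{\bar l}$ to $S_{ki}Z^i=0$ therefore gives $\Theta_{k\bar li\bar m}Z^i\overline{Z^m}+S_{ki}\,g^{i\bar j}\overline{S_{lj}}=0$. Contract with $g^{k\bar l}$.
\end{proof}

Identity (c) is a Cauchy--Riemann equation in the direction of the leaves. To use it we parametrize the leaves by the commuting flows of $W$ and $JW$. Let $\varphi_a$ and $\psi_b$ be the local flows of $W$ and $JW$ \emph{on the manifold $X'\setminus D$}. For $x\in X'\setminus D$ let $I_x\subset\mathbb R$ be the maximal interval on which $a\mapsto\varphi_a(x)$ is defined, let $\Omega_x\subset\mathbb C$ be the open set of $w=a+ib$ for which $\varphi_a(\psi_b(x))$ is defined, and put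
\[
\Psi_x\colon\Omega_x\to X'\setminus D,\qquad \Psi_x(a+ib)=\varphi_a(\psi_b(x)).
\]
In the model, $\Psi_x(w)=e^wx$.

\begin{lemma}\label{lem:leaf}
The map $\Psi_x$ is holomorphic and $\tau(\Psi_x(w))=\tau(x)\,e^{2\operatorname{Re}w}$. For every holomorphic chart $Q$ the functions $(\tau B^{ij})\circ\Psi_x$ are holomorphic on $\Psi_x^{-1}(Q)$. If $S$ vanishes on a neighborhood of $\varphi_{a_0}(x)$ for one $a_0\in I_x$, then $S(\varphi_a(x))=0$ for all $a\in I_x$.
\end{lemma}

\begin{proof}
Write $\Psi=\Psi_x$. We have $\partial_a\Psi=W\circ\Psi$. Since $[W,JW]=0$, the differential of $\varphi_a$ carries $JW$ to $JW$, so $\partial_b\Psi=(JW)\circ\Psi=J\,\partial_a\Psi$. This is the Cauchy--Riemann equation, and $\Psi_*\partial_{\bar w}=\frac12(W+iJW)=\bar Z$. The formula for $\tau\circ\Psi$ follows from $W\tau=2\tau$ and $(JW)\tau=0$. By Lemma~\ref{lem:ident}(c), $\partial_{\bar w}\bigl((\tau B^{ij})\circ\Psi\bigr)=\bar Z(\tau B^{ij})\circ\Psi=0$.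

Let $N$ be the open set of points of $\Omega_x$ near which $B\circ\Psi$ vanishes identically. It is closed in $\Omega_x$: a limit point is the center of a disc that $\Psi$ maps into one chart, and the holomorphic functions $(\tau B^{ij})\circ\Psi$ vanish on an open part of the disc, hence on the disc. The interval $I_x$ is a connected subset of $\Omega_x$ that meets $N$ at $a_0$, so $I_x\subset N$.
\end{proof}

Once $S$ vanishes on an open set, the gradient flow is a flow of homotheties there, and the curvature obeys a scaling law.

\begin{lemma}\label{lem:scale}
Let $N\subset X'\setminus D$ be an open set on which $S\equiv0$. If $\varphi_t(x)\in N$ for all $t$ between $0$ and $a$, then $|\Theta|^2(\varphi_a(x))=e^{-4a}\,|\Theta|^2(x)$.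
\end{lemma}

\begin{proof}
On $N$ the field $Z$ is holomorphic by Lemma~\ref{lem:ident}(a). The flow of $W$ solves $\dot z_i=Z^i(z)$, so near any point of $N$ and for small $t$ the maps $\varphi_t$ are biholomorphic. Applying $\partial\bar\partial$ to $\tau\circ\varphi_t=e^{2t}\tau$ gives $\varphi_t^*g=e^{2t}g$. By naturality and scaling, $|\Theta|^2\circ\varphi_t=e^{-4t}|\Theta|^2$. Differentiating at $t=0$ gives $W|\Theta|^2=-4|\Theta|^2$ on $N$, which we integrate along the curve.
\end{proof}

In the other direction, flatness forces $S=0$ and identifies $\tau$ with the model.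

\begin{lemma}\label{lem:flat}
Let $N\subset X\setminus D$ be an open set on which $\Theta\equiv0$. Then $S\equiv0$ on $N$, and every point of $N$ has a neighborhood on which $\tau=|f|^2$ for a holomorphic map $f$ into $\mathbb C^n$.
\end{lemma}

\begin{proof}
The first claim is Lemma~\ref{lem:ident}(d). For the second, recall that a flat K\"ahler metric has local holomorphic coordinates $w$ with $g_{i\bar j}=\delta_{ij}$. Indeed, a flat connection has a local parallel unitary frame of $(1,0)$-forms $\alpha$; the equation $\nabla_{\bar k}\alpha_j=0$ says that $\alpha$ is holomorphic, and $\partial_k\alpha_j=\Gamma^m_{kj}\alpha_m$ is symmetric, so $\alpha$ is closed and has a holomorphic primitive. In such coordinates, on a ball, $\Gamma=0$, so $\partial_j\tau_i=S_{ji}=0$ and $\partial_{\bar j}\tau_i=\delta_{ij}$. Hence $\tau_i=\bar w_i-\bar a_i$ with constants $a_i$, and $\tau=Z\tau=\sum_i|\tau_i|^2=|w-a|^2$.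
\end{proof}

\section{Flatness near a strict zero}\label{sec:local}

Strict plurisubharmonicity at a zero $p$ means $p\notin D$. So $Z$, $B$, $S$ and $\Theta$ are smooth at $p$: they have Taylor expansions there and are bounded near $p$. This is the only use of the hypothesis in the proof of Theorem~\ref{thm:main}. The next proposition also follows from Stoll's theorem on strictly parabolic manifolds \cite{Stoll}; we give a direct proof.

\begin{proposition}\label{prop:local}
Let $\tau$ be a parabolic exhaustion of a complex manifold $X$ and let $p$ be a zero of $\tau$ with $p\notin D$. Then $p$ is an isolated zero, and it has a neighborhood $U_p\subset X\setminus D$ on which $S\equiv0$ and $\Theta\equiv0$.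
\end{proposition}

The plan is as follows. The equation $\bar Z(B)=-B$ has the wrong sign to be solved by a power series at $p$, so $B$ vanishes to infinite order. If the leaves were known to be punctured discs around $p$, as in the model, the holomorphic function $\tau B^{ij}$ on such a disc would vanish to infinite order at the center, hence identically. We do not know that the flow of $JW$ is periodic, so we work on the half-plane parametrized by $\Psi_x$ and use the maximum principle there.

\begin{proof}
\emph{Expansion at $p$.} Take holomorphic coordinates $z$ centered at $p$. Since $d\tau(p)=0$ we have $Z(p)=0$, and Lemma~\ref{lem:ident}(c) at $p$ gives $B(p)=0$, so $S(p)=0$. As $S_{jk}(p)=\tau_{jk}(p)$, Taylor's formula reads $\tau=g_{i\bar j}(p)z_i\bar z_j+O(|z|^3)$. Thus $\tau\ge c|z|^2$ near $p$ for some $c>0$, and $p$ is an isolated zero. By Lemma~\ref{lem:ident}(a) and $Z(p)=0$, we have $\partial_kZ^i(p)=\delta^i_k$ and $\partial_{\bar k}Z^i(p)=0$, so $Z^i=z_i+O(|z|^2)$.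

\emph{$B$ vanishes to infinite order at $p$.} Suppose that some component $B^{ij}$ equals $P+O(|z|^{d+1})$ with $P\ne0$ a homogeneous polynomial of degree $d$ in $z,\bar z$. Then $\bar Z(B^{ij})=\bar z_k\partial_{\bar k}P+O(|z|^{d+1})$, and the degree-$d$ part of Lemma~\ref{lem:ident}(c) is $\bar z_k\partial_{\bar k}P=-P$. The operator $\bar z_k\partial_{\bar k}$ multiplies the monomial $z^\alpha\bar z^\beta$ by $|\beta|\ge0$, so $-1$ is not an eigenvalue and $P=0$, a contradiction.

\emph{The neighborhood.} Let $Q$ be a coordinate ball centered at $p$ whose closure $\bar Q$ is a compact subset of the chart and of $X\setminus D$, with $\tau\ge c|z|^2$ on $\bar Q$. Choose $0<\varepsilon_p<\min_{\partial Q}\tau$ and put $U_p=\{z\in Q:\tau<\varepsilon_p\}$. For $0<r'\le r<\varepsilon_p$ the set $\{z\in Q:r'\le\tau\le r\}$ is a compact subset of $X'\setminus D$, and a curve that starts in $Q$ and along which $\tau<\varepsilon_p$ cannot cross $\partial Q$. Since $\tau$ is constant along the flow of $JW$ and equals $\tau(x)e^{2a}$ along the flow of $W$, an integral curve of $JW$ from a point of $U_p\setminus\{p\}$, or a backward integral curve of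 $W$ over a bounded time interval, stays in such a compact set. So for $x\in U_p\setminus\{p\}$ the set $\Omega_x$ contains the half-plane $H=\{\operatorname{Re}w\le0\}$, and $\Psi_x(H)\subset U_p\setminus\{p\}$.

\emph{$S\equiv0$ on $U_p$.} By infinite-order vanishing and $|z|^2\le\tau/c$, for every integer $N\ge0$ there is $C_N$ with $|\tau B^{ij}|\le C_N\tau^N$ on $U_p$. Fix $x\in U_p\setminus\{p\}$ and $i,j$, and let $h=(\tau B^{ij})\circ\Psi_x$ on $H$. By Lemma~\ref{lem:leaf}, $h$ is continuous on $H$, holomorphic in the interior, and
\[
|h(w)e^{-Nw}|\le C_N\,\tau(x)^Ne^{2N\operatorname{Re}w}\,e^{-N\operatorname{Re}w}\le C_N\,\tau(x)^N .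
\]
A bounded continuous function $k$ on $H$, holomorphic in the interior, satisfies $\sup_H|k|=\sup_{\partial H}|k|$: apply the maximum principle on large half-discs to $k(w)/(1-\delta w)$, which tends to $0$ at infinity and has $|1-\delta w|\ge1$ on $H$, and let $\delta\downarrow0$. On $\partial H$ we have $|he^{-Nw}|=|h|\le C_0$. Hence $|h(w)|\le C_0\,e^{N\operatorname{Re}w}$ on $H$, now with a constant independent of $N$. Letting $N\to\infty$ gives $h=0$ for $\operatorname{Re}w<0$, and $h(0)=0$ by continuity. So $B(x)=0$ and $S(x)=0$.

\emph{$\Theta\equiv0$ on $U_p$.} For $x\in U_p\setminus\{p\}$ and $t\ge0$, Lemma~\ref{lem:scale} gives $|\Theta|^2(\varphi_{-t}(x))=e^{4t}|\Theta|^2(x)$. The left side is bounded by the maximum of $|\Theta|^2$ on $\bar Q$. So $\Theta(x)=0$, and $\Theta(p)=0$ by continuity.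
\end{proof}

\section{Almost every gradient curve descends to the zeros}\label{sec:descent}

In this section there is no hypothesis on the zeros of $\tau$, and $X$ need not be Stein.

\begin{theorem}\label{thm:descent}
Let $\tau$ be a parabolic exhaustion of a complex manifold $X$. For almost every $x\in X'\setminus D$, the gradient curve $\varphi_a(x)\in X'\setminus D$ is defined for all $a\le0$. Along it $\rho(\varphi_a(x))=\rho(x)+2a\to-\infty$ as $a\to-\infty$.
\end{theorem}

The zeros of $\tau$ in $X\setminus D$ are isolated by Proposition~\ref{prop:local}, so the conclusion holds for almost every point of $X\setminus D$ as well. Example~\ref{ex:poly} shows that ``almost every'' cannot be replaced by ``every''.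

The difficulty is that $W$ is defined only off $D$ and is not controlled near $D$. As in Example~\ref{ex:poly} we change the speed along the gradient curves so that the field extends smoothly over $D$ and preserves a volume. Let
\[
\eta=d^c\rho\wedge(dd^c\rho)^{n-1},
\]
a smooth real $(2n-1)$-form on $X'$. It is closed, because $d\eta=(dd^c\rho)^n=0$. Fix a smooth positive volume form $\mu$ on $X$; we write $\mu$ also for the measure, which is finite on compact sets and has the same null sets as Lebesgue measure. Since $v\mapsto\iota_v\mu$ is an isomorphism from tangent vectors to $(2n-1)$-forms, there is a unique smooth vector field $V$ on $X'$ with $\iota_V\mu=\eta$. Let $\chi_t$ be its local flow on $X'$.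

\begin{lemma}\label{lem:V}
\begin{enumerate}
\item[(a)] $\chi_t^*\mu=\mu$ wherever $\chi_t$ is defined.
\item[(b)] $V\rho\ge0$ on $X'$, and $V\rho>0$ exactly on $X'\setminus D$.
\item[(c)] $V=0$ on $D\cap X'$. An integral curve of $V$ that starts in $X'\setminus D$ stays in $X'\setminus D$.
\item[(d)] On $X'\setminus D$ we have $V=\lambda W$ with $\lambda=\frac12V\rho>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Cartan's formula, $\mathcal L_V\mu=d\iota_V\mu=d\eta=0$.

(b) Contracting $d\rho\wedge\mu=0$ with $V$ gives $(V\rho)\,\mu=d\rho\wedge\eta$, and $d\rho\wedge\eta=(dd^c\tau)^n/(n\tau^n)$ by \eqref{eq:vol}. This form is nonnegative and vanishes exactly on $D$.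

(c) Fix a point of $D\cap X'$ and let $\beta\ge0$ be the value of $dd^c\rho$ there. Its rank is at most $n-1$. If the rank is less than $n-1$, then $\beta^{n-1}=0$ and $\eta=0$. Otherwise choose coordinates with $\beta=\sum_{j<n}i\,dz_j\wedge d\bar z_j$ at the point, so that $\beta^{n-1}=(n-1)!\prod_{j<n}i\,dz_j\wedge d\bar z_j$. Then
\[
d\rho\wedge d^c\rho\wedge\beta^{n-1}=2\,(n-1)!\,|\rho_n|^2\prod_{j\le n}i\,dz_j\wedge d\bar z_j ,
\]
and this vanishes by \eqref{eq:vol}. So $\rho_n=0$, the form $d^c\rho$ is a combination of $dz_j,d\bar z_j$ with $j<n$, and $\eta=d^c\rho\wedge\beta^{n-1}=0$. Thus the points of $D\cap X'$ are constant integral curves, and by uniqueness no other integral curve meets them.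

(d) By Lemma~\ref{lem:Z}, $\iota_Zdd^c\rho=2i\rho_{j\bar k}Z^j\,d\bar z_k=0$, and by conjugation $\iota_Wdd^c\rho=0$. Also $d^c\rho(W)=i(\bar Z\rho-Z\rho)=0$. Hence $\iota_W\iota_V\mu=\iota_W\eta=0$, which forces $V$ and $W$ to be linearly dependent. Since $W\rho=2$, the factor is $\lambda=\frac12V\rho$, positive by (b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:descent}]
Let $0<\varepsilon<c<R$ and $K=\{\varepsilon\le\tau\le c\}$, a compact subset of $X'$. Recall that an integral curve that stays in a compact set on its maximal backward interval is defined for all $t\le0$.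

\emph{The trapped set.} Let $T'$ be the set of $x\in K$ such that $\chi_t(x)$ is defined and lies in $K$ for all $t\le0$. It is closed: if $x_k\in T'$ and $x_k\to x$, then $\chi_t(x)=\lim\chi_t(x_k)\in K$ for every $t\le0$ at which $\chi_t(x)$ is defined, so the backward curve of $x$ stays in $K$ and $x\in T'$. Hence $T=T'\setminus D$ is a Borel set, $\mu(T)<\infty$, and $\rho$ is bounded on $T$. If $x\in K\setminus D$ and $x\notin T$, the backward curve of $x$ leaves $K$. By Lemma~\ref{lem:V}(b), $\tau$ does not increase along it, so it enters $\{\tau<\varepsilon\}$.

\emph{The trapped set is null.} The map $\chi_{-1}$ is a $\mu$-preserving diffeomorphism from an open set containing $T$ onto its image, and $\chi_{-1}(T)\subset T$ by Lemma~\ref{lem:V}(c). Since $\mu(\chi_{-1}(T))=\mu(T)<\infty$, the set $T\setminus\chi_{-1}(T)$ is null. Therefore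
\[
\int_T\rho\circ\chi_{-1}\,d\mu=\int_{\chi_{-1}(T)}\rho\,d\mu=\int_T\rho\,d\mu .
\]
On the other hand, for $x\in T$,
\[
\rho(x)-\rho(\chi_{-1}(x))=\int_{-1}^0(V\rho)(\chi_t(x))\,dt>0
\]
by Lemma~\ref{lem:V}(b),(c). A positive function with integral zero lives on a null set, so $\mu(T)=0$.

\emph{Conclusion.} Take sequences $\varepsilon_k\downarrow0$ and $c_k\uparrow R$, with compact sets $K_k$ and null sets $T_k$. Let $x\in X'\setminus D$ lie in no $T_k$. Then $x\in K_k$ for large $k$, so $\tau$ has infimum $0$ along the backward curve $\sigma(t)=\chi_t(x)$, which lies in $X'\setminus D$. By Lemma~\ref{lem:V}(d), the change of parameter $a(t)=\int_0^t\lambda(\sigma(s))\,ds$ turns $\sigma$ into an integral curve of $W$, so $\sigma(t)=\varphi_{a(t)}(x)$ and $\tau(\sigma(t))=\tau(x)e^{2a(t)}$. Hence $a(t)$ is unbounded below, and $(-\infty,0]\subset I_x$.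
\end{proof}

Properness of $\tau$ is used through the compactness of $K$, which gives finite measure and the existence of trapped curves for all time. In Example~\ref{ex:tube} the sets $\{\varepsilon\le\tau\le c\}$ are not compact and the conclusion fails at every point.

\section{Propagation of flatness}\label{sec:prop}

\begin{theorem}\label{thm:prop}
Let $\tau$ be a parabolic exhaustion of a complex manifold $X$, with no hypothesis on the zeros. If the $\tau$-metric is flat on $U\setminus D$ for some neighborhood $U$ of $\tau^{-1}(0)$, then it is flat on $X\setminus D$.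
\end{theorem}

The proof runs along the gradient curves twice. Lemma~\ref{lem:scale} transports the curvature only where $S$ vanishes on an open set, so we first show that $S\equiv0$ on all of $X\setminus D$.

\begin{proof}
We may take $U$ open. Fix $c\in(0,R)$. The function $\tau$ is positive on the compact set $\{\tau\le c\}\setminus U$, so there is $\varepsilon_0>0$ with $\{\tau<\varepsilon_0\}\subset U$. Call $x\in X'\setminus D$ \emph{good} if $(-\infty,0]\subset I_x$. By Theorem~\ref{thm:descent} the good points have full measure in the open set $X'\setminus D$, so they are dense in $X'\setminus D$, and hence in $X\setminus D$.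

Let $x$ be good. Choose $a\le0$ with $\tau(x)e^{2a}<\varepsilon_0$, so that $y=\varphi_a(x)$ lies in the open set $U\setminus D$. There $\Theta\equiv0$, so $S\equiv0$ by Lemma~\ref{lem:flat}, and Lemma~\ref{lem:leaf} gives $S(x)=0$. By density and continuity, $S\equiv0$ on $X\setminus D$.

Now Lemma~\ref{lem:scale} applies with $N=X'\setminus D$. For $x$, $a$, $y$ as above it gives $e^{-4a}|\Theta|^2(x)=|\Theta|^2(y)=0$. By density and continuity, $\Theta\equiv0$ on $X\setminus D$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By hypothesis no zero of $\tau$ lies in $D$. By Proposition~\ref{prop:local} the union $U$ of the sets $U_p$ over the zeros $p$, which are finitely many since $\tau^{-1}(0)$ is compact and discrete, is a neighborhood of $\tau^{-1}(0)$ on which the $\tau$-metric is flat. Theorem~\ref{thm:prop} gives flatness on $X\setminus D$. If $X$ is Stein, this is condition (i), and Theorem~\ref{thm:equiv} gives (ii)--(vi).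
\end{proof}

The Stein hypothesis enters only through Theorem~\ref{thm:equiv}.

\section{Consequences and examples}\label{sec:more}

We use three standard facts about Stein manifolds: a Stein manifold carries a smooth strictly plurisubharmonic function; its compact analytic subsets are finite; and an open subset of $\mathbb C^n$ that carries a smooth plurisubharmonic function with compact sublevel sets is Stein.

\subsection{Zeros exist}

The hypothesis of Theorem~\ref{thm:main} is never vacuous on a Stein manifold.

\begin{proposition}\label{prop:zeros}
A parabolic exhaustion $\tau$ of a Stein manifold $X$ has a zero on every connected component of $X$.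
\end{proposition}

\begin{proof}
The restriction of $\tau$ to a component is again a parabolic exhaustion of a Stein manifold, so we may assume that $X$ is connected. Suppose that $\tau$ has no zero. Then $\tau$ has a positive minimum, attained on a compact sublevel set, so $\rho$ is bounded below. By Theorem~\ref{thm:descent} the open set $X\setminus D$ is null, hence empty.

We find a point outside $D$ by touching $\tau$ from below with a strictly plurisubharmonic function. Let $u$ be smooth and strictly plurisubharmonic on $X$. Take $x_0\in X$ and $c$ with $\tau(x_0)<c<R$, let $K=\{\tau\le c\}$, and choose $\delta>0$ with $\delta\,(\max_Ku-\min_Ku)<c-\tau(x_0)$. A minimum point $y$ of $\tau-\delta u$ on $K$ satisfies $\tau(y)\le\tau(x_0)+\delta\,(u(y)-u(x_0))<c$, so it is an interior point of $K$. At an interior minimum the Levi form is semipositive, so $i\partial\bar\partial\tau\ge\delta\,i\partial\bar\partial u>0$ at $y$. Thus $y\notin D$, a contradiction.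
\end{proof}

\subsection{Strictness at the zeros}

\begin{proposition}\label{prop:strict}
If $n=1$, the $\tau$-metric of every parabolic exhaustion is flat on $X\setminus D$. If $n\ge2$, the function
\[
\tau=|z_1z_2|^2+\sum_{j=1}^n|z_j|^4
\]
is a parabolic exhaustion of $\mathbb C^n$ whose $\tau$-metric on $\mathbb C^n\setminus D$ is not flat.
\end{proposition}

\begin{proof}
Let $n=1$. Near a point of $X'\setminus D$ the harmonic function $\rho$ is $2\operatorname{Re}h$ with $h$ holomorphic, so $\tau=|f|^2$ with $f=e^h$, and $|f'|^2=\tau_{z\bar z}\ne0$. In the coordinate $f$ the metric is Euclidean. So $\Theta=0$ on $X'\setminus D$, and on $X\setminus D$ by density.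

Let $n\ge2$ and $F=(z_1z_2,z_1^2,\dots,z_n^2)\colon\mathbb C^n\to\mathbb C^{n+1}$, so that $\tau=|F|^2$. This is a smooth exhaustion with $R=+\infty$ and only zero $0$, and $\rho=\log|F|^2$ is plurisubharmonic. Since $\rho(\lambda z)=4\log|\lambda|+\rho(z)$ is harmonic in $\lambda$, the vector $z$ is a null vector of the semidefinite Levi form of $\rho$ at $z$, so $(\partial\bar\partial\rho)^n=0$. The Levi form of $\tau$ is the pullback by $F$ of the Euclidean form, which is positive definite where $z_1\cdots z_n\ne0$. So $D\ne\mathbb C^n$.

Suppose that the metric is flat off $D$. By Lemma~\ref{lem:flat} there is a ball $Q$ on which $|F|^2=|f|^2$ with $f\colon Q\to\mathbb C^n$ holomorphic. The function $\langle F(z),F(\zeta)\rangle-\langle f(z),f(\zeta)\rangle$ on $Q\times Q$ is holomorphic in $z$, antiholomorphic in $\zeta$, and zero for $\zeta=z$. Its Taylor coefficients at the center are the derivatives $\partial^\alpha\bar\partial^\beta$ of its restriction to the diagonal, so it vanishes identically. The $n+1$ components of $F$ are distinct monomials and satisfy no linear relation on $Q$, so there are points $z^0,\dots,z^n\in Q$ with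 $F(z^0),\dots,F(z^n)$ linearly independent. The matrix $\langle F(z^k),F(z^l)\rangle$ has rank $n+1$, while the equal matrix $\langle f(z^k),f(z^l)\rangle$ has rank at most $n$. This is a contradiction.
\end{proof}

\begin{remark}
The example shows exactly which step of Proposition~\ref{prop:local} fails. Each $\tau_{\bar j}$ is homogeneous of degree $2$ in $z$, so $z_i\tau_{i\bar j}=2\tau_{\bar j}$ and $Z=\frac12z_i\partial_i$. Thus $Z$ is holomorphic, $S\equiv0$ off $D$, and every gradient curve $e^{a/2}z$ descends to $0$. But $0\in D$, and Lemma~\ref{lem:scale} gives $|\Theta|^2(tz)=t^{-8}|\Theta|^2(z)$ for $t>0$: the curvature is unbounded near the zero. This $\tau$ is also real-analytic, so without strictness (ii) does not imply (i).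
\end{remark}

\subsection{Simply connected Stein manifolds}

Let $X$ be a connected Stein manifold of dimension $n$ and $f\colon X\to\mathbb B$ a proper holomorphic surjection. Its fibers are compact analytic sets, hence finite, and we call $f$ a \emph{finite branched covering}. By Remmert's proper mapping theorem, the image under $f$ of the analytic set $\{\det df=0\}$ is a closed analytic subset $C$ of $\mathbb B$. It is null by Sard's theorem, so $\mathbb B\setminus C$ is connected. Over $\mathbb B\setminus C$ the map $f$ is a proper local biholomorphism, hence a covering with a finite number of sheets, the \emph{degree} of $f$. We say that $f$ is \emph{unbranched over $0$} if $0\notin C$.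

\begin{proposition}\label{prop:sc}
Let $X$ be a connected, simply connected Stein manifold of dimension $n$. The parabolic exhaustions $\tau\colon X\to[0,R)$ that are strictly plurisubharmonic at their zeros are exactly the functions $\tau=|f|^2$, where $f$ is a finite branched covering of $X$ onto the ball $\mathbb B$ of radius $\sqrt R$ in $\mathbb C^n$ that is unbranched over $0$. The number of zeros of $\tau$ is the degree of $f$.
\end{proposition}

\begin{proof}
Let $\tau$ be such an exhaustion. By Theorem~\ref{thm:main}, (vi) holds. On a simply connected manifold a local parallel unitary frame of a flat hermitian bundle continues to a global one, in which $s$ becomes a holomorphic map $f\colon X\to\mathbb C^n$ with $|f|^2=\tau$. It maps $X$ into $\mathbb B$, and it is proper because a compact subset of $\mathbb B$ has its preimage in some $\{\tau\le c\}$ with $c<R$. At a zero, $i\partial\bar\partial\tau=f^*(i\partial\bar\partial|w|^2)$ is positive definite, so $df$ is invertible. There is a zero by Proposition~\ref{prop:zeros}, so $f(X)$ has nonempty interior. It is a closed analytic subset of $\mathbb B$ by Remmert's theorem, so $f(X)=\mathbb B$.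 Thus $f$ is a finite branched covering with $0\notin C$, and the fiber $f^{-1}(0)=\tau^{-1}(0)$ has as many points as the degree.

Conversely, for such an $f$ the function $|f|^2$ is a parabolic exhaustion, as shown in Section~\ref{sec:intro}, and its Levi form $f^*(i\partial\bar\partial|w|^2)$ is positive definite at the zeros because $df$ is invertible there.
\end{proof}

\subsection{The flat bundle can have infinite monodromy}

Without simple connectivity, the local maps in (iv) need not fit together into a global map, even into a space of higher dimension and even after a finite covering.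

\begin{proposition}\label{prop:annulus}
For every $n\ge1$ there are a connected Stein manifold $X$ of dimension $n$ and a parabolic exhaustion $\tau\colon X\to[0,1)$, strictly plurisubharmonic at its only zero, such that for no finite covering $\pi\colon\tilde X\to X$ and no $m$ is there a holomorphic map $f\colon\tilde X\to\mathbb C^m$ with $\tau\circ\pi=|f|^2$.
\end{proposition}

Taking $\pi$ to be the identity shows that $\tau$ itself is not $|f|^2$. Moreover, if the pullback to $\tilde X$ of a bundle as in (vi) had a global parallel unitary frame, the section $s$ would give such an $f$. So the flat hermitian bundle in (vi) cannot in general be replaced by a trivial one, nor trivialized by passing to a finite covering.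

\begin{proof}
\emph{The annulus.} Let $A=\{1<|z|<r\}$ and choose $p\in A$ such that $\theta=\log(r/|p|)/\log r\in(0,1)$ is irrational. Let $G$ be the Green function of $A$ with pole $p$: it is positive, it extends continuously by $0$ to $\partial A$, and $G+\log|z-p|$ is harmonic on $A$. A harmonic function on an annulus is a real multiple of $\log|z|$ plus the real part of a holomorphic function, so
\[
G=-\log|z-p|+\theta'\log|z|+\operatorname{Re}H,\qquad H\ \text{holomorphic on }A.
\]
We compute $\theta'$ from circle means. The mean of $\log|z-p|$ over $|z|=s$ is $\log\max(s,|p|)$, and the mean of $\operatorname{Re}H$ is a constant $b$ by the Laurent expansion. The mean of $G$ tends to $0$ as $s\to1$ and as $s\to r$, which gives $b=\log|p|$ and $-\log r+\theta'\log r+b=0$. So $\theta'=\theta$, the value at $p$ of the harmonic measure $\log(r/|z|)/\log r$ of the inner circle. Therefore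
\[
\tau_1=e^{-2G}=|f_0|^2,\qquad f_0(z)=(z-p)\,z^{-\theta}e^{-H(z)},
\]
for every local branch of $z^{-\theta}$. The function $\tau_1\colon A\to[0,1)$ is a smooth exhaustion, $f_0$ has a simple zero at $p$ and no other zero, and continuation once counterclockwise around the annulus multiplies $f_0$ by $e^{-2\pi i\theta}$.

\emph{The manifold.} Let $\tau(z)=\sum_j\tau_1(z_j)$ on $X=\{z\in A^n:\sum_j\tau_1(z_j)<1\}$. For $c<1$ the set $\{\tau\le c\}$ is a closed subset of the compact set $\{\tau_1\le c\}^n$, so $\tau$ is an exhaustion. Locally $\tau=|\Phi|^2$ with $\Phi=(f_0(z_1),\dots,f_0(z_n))$, so $\tau$ is parabolic. Its only zero is $(p,\dots,p)$, where $d\Phi$ is invertible. The function $-\log(1-\tau)$ is plurisubharmonic, as a convex increasing function of $\tau$, and has compact sublevel sets, so $X$ is Stein. It is connected by Proposition~\ref{prop:zeros}.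

\emph{No global map.} Suppose that $\tau\circ\pi=|f|^2$. The curve $\Sigma=A\times\{(p,\dots,p)\}$ lies in $X$, and $\tau=\tau_1(z_1)$ on it. Let $\gamma$ be the circle $|z_1|=s$ in $\Sigma$, with $s\ne|p|$. Since $\pi$ is finite, for some $k\ge1$ the loop $\gamma^k$ lifts to a closed loop $\tilde\gamma$ in the Riemann surface $\pi^{-1}(\Sigma)$. Continue a branch of $f_0(z_1\circ\pi)$ along $\tilde\gamma$. Near each point of the path, $u=f/f_0(z_1\circ\pi)$ is a holomorphic map of one variable $\zeta$ with $|u|^2=1$, so $|u'|^2=\partial_\zeta\partial_{\bar\zeta}|u|^2=0$ and $u$ is locally constant. Hence $u$ is one unit vector $e$ along the whole path. At the end of the path $f$ has its initial value and $f_0$ has been multiplied by $e^{-2\pi ik\theta}$, so $e=e^{2\pi ik\theta}e$. This is impossible because $\theta$ is irrational.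
\end{proof}

\begin{thebibliography}{9}

\bibitem{PE}
\emph{Parabolic exhaustions and analytic coverings},
\texttt{http://www.maths.adelaide.edu.au/finnur.larusson/papers/thesis.pdf}

\bibitem{Stoll}
Stoll, Ann. Scuola Norm. Sup. Pisa \textbf{7} (1980).

\end{thebibliography}
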